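\title{Braid games on three strands starting from the trivial braid are undecidable}


\begin{abstract}
In a braid game on $B_3$, Adam and Eve alternately multiply the current braid on the right by elements of finite sets $A$ and $E$. Eve wins if the braid is trivial after one of her moves. We show that, when play starts at the trivial braid, the set of games in which Eve has a winning strategy is $\Sigma^0_1$-complete. In particular the problem is undecidable, and it stays so for a fixed two-element set $A$ and a set $E$ of bounded size in which only two moves vary. With one move for Adam the problem is in NP. The hardness proof works in every finitely generated group that has solvable word problem and contains $F_2\times\mathbb Z$. We contrast this with finitely generated virtually free groups: for each fixed such group the problem is in EXPTIME.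
\end{abstract}

\section{The game and the results}

Let $B_3=\langle\sigma_1,\sigma_2\mid\sigma_1\sigma_2\sigma_1=\sigma_2\sigma_1\sigma_2\rangle$ be the braid group on three strands, with identity $1$, the trivial braid. A \emph{braid game} $(A,E,b_0)$ consists of two finite nonempty sets $A,E\subseteq B_3$, given by words in $\sigma_1^{\pm1},\sigma_2^{\pm1}$, and an initial braid $b_0\in B_3$. The configuration is a braid $b$, at first $b=b_0$. In each round Adam chooses $a\in A$ and the braid becomes $ba$; then Eve chooses $e\in E$ and it becomes $bae$. Eve wins a play if after some move of hers the braid is $1$; otherwise, in particular if play goes on forever without this happening, Adam wins. Both players see everything and may use the whole history. If $b_0=1$, the start itself does not count as a visit to $1$. Games on other groups, with moves given as words over a fixed finite generating set, are defined in the same way.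

According to~\cite{thesis}, it is undecidable whether Eve has a winning strategy for braid games on $B_3$ with arbitrary $b_0$, and also for braid games on $B_5$ with $b_0=1$. Open Problem~8.4 of~\cite{thesis} asks for the complexity of the following case: games $(A,E,1)$ on $B_3$.

\paragraph{What one might expect.} The center of $B_3$ is infinite cyclic, and the quotient by it is $\mathbb Z_2*\mathbb Z_3$, in which an element is a word with local cancellation. So a three-strand braid is roughly a \emph{stack} (an element of $\mathbb Z_2*\mathbb Z_3$) together with one \emph{integer counter}. The players see the counter, but the rules cannot test it: it never restricts a move, and it matters only for whether the target is reached. Take away the counter, and the games are pushdown games, which are decidable. Take away the opponent, by giving Adam only one move, and the problem is in NP even with both the stack and the counter. Starting at $1$ also appears to take expressive power away: no data can be placed on the stack in advance, every winning play is a loop at $1$, and Eve may try to assemble such a loop from pieces that were meant for other purposes. All this suggests decidability. Nevertheless a stack,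 a counter and an opponent together suffice for undecidability, even from the empty start.

\begin{theorem}\label{thm:main}
The set of games $(A,E,1)$ on $B_3$ for which Eve has a winning strategy is $\Sigma^0_1$-complete (under many-one reductions). In particular it is semi-decidable but not decidable.
\end{theorem}

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item There are a constant $K$ and a fixed finite set $E_0\subset B_3$ such that, with the fixed set $A=\{\sigma_2^2,\ \sigma_1^2\sigma_2^2\sigma_1^{-2}\}$, the problem remains $\Sigma^0_1$-complete for games $(A,E_0\cup\{e,e'\},1)$ in which only $e,e'$ vary. In particular $|A|=2$ and $|E|\le K$.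
\item For games $(A,E,1)$ on $B_3$ with $|A|=1$ the problem is decidable, in NP. If $E=\{e\}$, then Eve wins if and only if $A=\{e^{-1}\}$. Hence, in terms of $|A|$, the problem is decidable for $|A|=1$ and undecidable already for $|A|=2$.
\item For every finitely generated group $G$ with solvable word problem that contains a copy of $F_2\times\mathbb Z$, the problem on $G$ with initial element $1$ and target $1$ is $\Sigma^0_1$-complete. For every fixed finitely generated virtually free group $G$ (for instance a free group $F_k$, $\mathbb Z$, or $PSL_2(\mathbb Z)\cong B_3/Z(B_3)$, where $Z(B_3)$ is the center) it is decidable, in EXPTIME.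
\item On $B_n$ with initial braid $1$ and target $1$ the problem is decidable for $n\le2$ and $\Sigma^0_1$-complete for all $n\ge3$.
\end{enumerate}
\end{theorem}

Part~(3) locates the source of undecidability: dividing $B_3$ by its center makes the problem decidable.

Section~\ref{sec:B3} contains the facts on $B_3$ that we need, and Section~\ref{sec:upper} the upper bound. The hardness proof is explained on an example in Section~\ref{sec:idea}. It has two steps: a game in which Eve wins if a weighted automaton finds a fault in every infinite word that Adam may write (Section~\ref{sec:game}), and an automaton that finds a fault in everything except a nonhalting computation (Section~\ref{sec:automaton}). The remaining sections complete the proofs of the theorems.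

\section{The group $B_3$ as a stack and a counter}\label{sec:B3}

Let $\varepsilon:B_3\to\mathbb Z$ be the exponent sum, the homomorphism with $\sigma_1,\sigma_2\mapsto1$. Put
\[
\Delta=\sigma_1\sigma_2\sigma_1,\qquad \rho=\sigma_1\sigma_2 .
\]
For a finite set $X$, let $F(X)$ be the free group on $X$. We write $F_2$ for the free group of rank two.

\begin{lemma}\label{lem:B3}
\begin{enumerate}
\item $B_3=\langle\Delta,\rho\mid\Delta^2=\rho^3\rangle$, with $\sigma_1=\rho^{-1}\Delta$ and $\sigma_2=\Delta\rho^{-1}$. The element $\Delta^2$ is central and $B_3/\langle\Delta^2\rangle\cong\mathbb Z_2*\mathbb Z_3$.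
\item A braid $g\in B_3$ is trivial if and only if its image in $\mathbb Z_2*\mathbb Z_3$ is trivial and $\varepsilon(g)=0$. So the word problem of $B_3$ is solvable.
\item $B_3$ is torsion-free.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) In $B_3$ we have $\rho^3=(\sigma_1\sigma_2\sigma_1)(\sigma_2\sigma_1\sigma_2)=\Delta^2$, $\rho^{-1}\Delta=\sigma_1$, and $\Delta\rho^{-1}=\sigma_2\sigma_1\sigma_2\,\sigma_2^{-1}\sigma_1^{-1}=\sigma_2$. Conversely, in $\langle\Delta,\rho\mid\Delta^2=\rho^3\rangle$ the element $\Delta^2=\rho^3$ commutes with both generators, so it is central. For $\sigma_1:=\rho^{-1}\Delta$ and $\sigma_2:=\Delta\rho^{-1}$ we then get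
\[
\sigma_1\sigma_2\sigma_1=\rho^{-1}\Delta^2\rho^{-2}\Delta=\Delta^2\rho^{-3}\Delta=\Delta,\qquad
\sigma_2\sigma_1\sigma_2=\Delta\rho^{-2}\Delta^2\rho^{-1}=\Delta\,\Delta^2\rho^{-3}=\Delta ,
\]
and $\sigma_1\sigma_2=\rho^{-1}\Delta^2\rho^{-1}=\rho$. So the two presentations define the same group. Adding the relation $\Delta^2=1$ gives $\langle\Delta,\rho\mid\Delta^2=\rho^3=1\rangle=\mathbb Z_2*\mathbb Z_3$.

(2) If $g$ has trivial image, then $g=\Delta^{2k}$ for some $k$, and $\varepsilon(g)=6k$. So $g=1$ if also $\varepsilon(g)=0$. Both conditions can be tested, the first one with normal forms in the free product.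

(3) Let $g$ have finite order. Then $\varepsilon(g)=0$. An element of finite order in a free product is conjugate into a factor, so $g$ is conjugate to $\Delta^i\Delta^{2m}$ or to $\rho^i\Delta^{2m}$ for some $i,m$. In the first case $0=3i+6m$, so $i=-2m$ and $g=1$. In the second case $0=2i+6m$, so $i=-3m$ and $\rho^i\Delta^{2m}=\rho^{-3m}\Delta^{2m}=1$. (In fact all braid groups are torsion-free~\cite{FN}.)
\end{proof}

\begin{lemma}\label{lem:embed}
The braids $\sigma_1^2,\sigma_2^2$ freely generate a free group. Put $\theta_j=\sigma_1^{2j}\sigma_2^2\sigma_1^{-2j}$ for $j\ge0$. For every finite set $X=\{\xi_0,\dots,\xi_r\}$ the assignment $\xi_j\mapsto\theta_j$, together with $\Delta^2$ as the image of the generator $1$ of $\mathbb Z$, defines an injective homomorphism $F(X)\times\mathbb Z\to B_3$.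
\end{lemma}

\begin{proof}
The assignment $\sigma_1\mapsto\bigl(\begin{smallmatrix}1&1\\0&1\end{smallmatrix}\bigr)$, $\sigma_2\mapsto\bigl(\begin{smallmatrix}1&0\\-1&1\end{smallmatrix}\bigr)$ defines a homomorphism to $SL_2(\mathbb Z)$, because both sides of the braid relation go to $\bigl(\begin{smallmatrix}0&1\\-1&0\end{smallmatrix}\bigr)$. The images of $\sigma_1^{2}$ and $\sigma_2^{2}$ are $S=\bigl(\begin{smallmatrix}1&2\\0&1\end{smallmatrix}\bigr)$ and $T=\bigl(\begin{smallmatrix}1&0\\-2&1\end{smallmatrix}\bigr)$. For $k\ne0$, $S^k$ sends every vector $(v,w)$ with $|v|<|w|$ to $(v+2kw,w)$, and $|v+2kw|\ge2|w|-|v|>|w|$. In the same way $T^k$, which sends $(v,w)$ to $(v,w-2kv)$, maps the set $\{|v|>|w|\}$ into $\{|v|<|w|\}$. Hence a product $S^{k_1}T^{l_1}\cdots S^{k_m}$ with nonzero exponents, starting and ending in a power of $S$, sends $\{|v|<|w|\}$ into $\{|v|>|w|\}$ and is not the identity. Conjugation by a suitable power of $S$ turns every nontrivial reduced word in $S,T$ into such a product. So $S,T$, and therefore $\sigma_1^2,\sigma_2^2$, freely generate free groups.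

The elements $\theta_j$ freely generate a free subgroup: a product $\theta_{j_1}^{k_1}\cdots\theta_{j_m}^{k_m}$ with $m\ge1$, nonzero exponents and neighboring indices distinct equals
\[
\sigma_1^{2j_1}\,\sigma_2^{2k_1}\,\sigma_1^{2(j_2-j_1)}\,\sigma_2^{2k_2}\cdots\sigma_2^{2k_m}\,\sigma_1^{-2j_m},
\]
a nontrivial element, since the powers of $\sigma_1^2$ between consecutive powers of $\sigma_2^2$ do not vanish. Since $\Delta^2$ is central, the assignment defines a homomorphism. Suppose $w\Delta^{2z}=1$ with $w\in\langle\sigma_1^2,\sigma_2^2\rangle$. Then $\Delta^{-2z}=w$ is central in a nonabelian free group, hence trivial. Now $\varepsilon(\Delta^{2z})=6z$ gives $z=0$, and $w=1$. So the homomorphism is injective.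
\end{proof}

An injective homomorphism carries a game with initial element $1$ and target $1$ to an isomorphic game. So for hardness we may design games on $F(X)\times\mathbb Z$ for any finite $X$.

\section{The upper bound}\label{sec:upper}

\begin{proposition}\label{prop:upper}
Let $G$ be a finitely generated group with solvable word problem. The set of games on $G$ with target $1$ that Eve wins is $\Sigma^0_1$.
\end{proposition}

\begin{proof}
Fix $A$ and $E$. Let $R_0=\emptyset$ and
\[
R_{k+1}=\{b\in G:\ \text{for all }a\in A\text{ there is }e\in E\text{ with }bae=1\text{ or }bae\in R_k\}.
\]
These sets increase with $k$; let $R$ be their union. From $b\in R_k$ Eve wins within $k$ rounds.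

Let $b\notin R$. Then there is $a\in A$ such that $bae\ne1$ and $bae\notin R$ for all $e\in E$. Otherwise every $a$ would have some $e_a$ with $bae_a=1$ or $bae_a\in R_{k_a}$. Since $A$ is finite, there would be a common bound $k$ for the numbers $k_a$ that occur, and then $b\in R_{k+1}$. So Adam can stay outside $R$ and avoid $1$ forever.

Hence Eve wins from $b_0$ if and only if $b_0\in R_k$ for some $k$. Each test ``$b_0\in R_k$'' is a finite search that uses the word problem.
\end{proof}

\section{The idea, on a one-state example}\label{sec:idea}

Think of an element of $F(X)\times\mathbb Z$ as a stack (a reduced word, with its top at the right end) and a counter. We write $g[z]$ for $(g,z)$ and $g$ for $g[0]$. The target $1[0]$ means: empty stack \emph{and} counter zero.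

Adam's moves will be two free generators $x_0,x_1$. So Adam writes a binary word on the stack. He is supposed to write the infinite computation of a two-counter machine, if there is one. At a moment of her choice Eve stops him and reads the stack from the top down, with a finite automaton whose transitions add integers to the counter. She wins if she arrives at the bottom with counter zero. Once reading has started, Adam's moves are noise; Eve removes each of them by beginning her reply with $x_a^{-1}$, where $x_a$ is the letter he has just played.

\begin{example}\label{ex:one}
Let $Y\in\mathbb Z$ and $X=\{x_0,x_1,p\}$. Adam has the moves $x_0,x_1$. Eve has, for all $a,b\in\{0,1\}$, the moves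
\[
1,\quad x_1^{-1},\quad x_1^{-1}x_0^{-1},\quad x_a^{-1}p,\quad x_a^{-1}p^{-1}x_b^{-1}p\,[-1],\quad x_a^{-1}p^{-1}x_0^{-2}\,[Y].
\]
The letter $p$ is a reading head: the fourth kind of move puts it on the stack, the fifth pops one letter below it and subtracts $1$ from the counter, and the last removes it together with a \emph{marker} $x_0x_0$ and adds $Y$. Here is a play for $Y=1$.
\[
\begin{array}{c|c|l|l}
\text{round}&\text{Adam}&\text{Eve}&\text{configuration after the round}\\ \hline
1&x_0&1&x_0\\
2&x_0&1&x_0x_0\\
3&x_1&1&x_0x_0x_1\\
4&x_0&x_0^{-1}p&x_0x_0x_1p\\
5&x_1&x_1^{-1}p^{-1}x_1^{-1}p\,[-1]&x_0x_0p\,[-1]\\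
6&x_0&x_0^{-1}p^{-1}x_0^{-2}\,[1]&1
\end{array}
\]
For any $Y\ge0$ Eve wins in this way: she waits until Adam has written $Y$ letters above the marker, then reads them, so that the counter ends at $-Y+Y=0$. If Adam tries to avoid writing the marker, she wins at once: his first move $x_1$ is answered by $x_1^{-1}$, and if he plays $x_0$ and then $x_1$, she answers with $1$ and then $x_1^{-1}x_0^{-1}$. For $Y<0$ a full reading never ends with counter zero, and Proposition~\ref{prop:game}(2) below, with $\beta=111\cdots$, shows that Adam wins.
\end{example}

The danger is that Eve uses her moves in ways we did not intend. There are four points to settle.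

\smallskip
\noindent\emph{Mismatches.} In round~5 Eve could have claimed that the letter below $p$ is $x_0$. The stack would become $x_0x_0x_1x_0^{-1}p$. Now Adam plays $x_1$ forever. In Eve's moves the letters $x_0,x_1$ occur only with negative exponent, so nobody ever supplies the $x_0$ that would cancel $x_0^{-1}$, and the stack never becomes empty. Here it matters that Adam has two letters: after any mismatch he keeps one of them back.

\smallskip
\noindent\emph{Partial readings.} The marker $x_0x_0$ prevents Eve from composing a loop from several readings. Suppose that finishing moves were $x_a^{-1}p^{-1}[1]$, without a marker, and that popping moves had weight $-2$. A single complete reading of a word $u$ ends at $1-2|u|\ne0$. But Eve could let Adam write one letter $x_c$ and then, always canceling Adam's new letter, pass through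
\[
x_c,\quad x_cp,\quad x_c\,[1],\quad x_cp\,[1],\quad p\,[-1],\quad 1\,[0],
\]
that is, finish one reading immediately and start another. With the marker, a reading can be finished only at the bottom, provided that Adam writes $x_0x_0$ nowhere else.

\smallskip
\noindent\emph{Creating the marker.} Since play starts at $1$, the marker is not there at first. The moves $x_1^{-1}$ and $x_1^{-1}x_0^{-1}$ force Adam to write it. They remain available later and must then be harmless. They can only answer $x_1$, and after $x_0x_0$ has been written they will not let Eve return to the empty stack, as long as Adam insists on his word.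

\smallskip
\noindent\emph{Failed readings.} After a full reading the stack is empty but the counter may be $m\ne0$. Adam then plays $x_1$ forever. The marker never reappears, no later reading can be finished, and the counter can only change while some reading head is stuck on the stack.

\section{The game of a weighted automaton}\label{sec:game}

\begin{definition}
A \emph{weighted automaton} $N=(Q,p_0,T,F,\varphi)$ over $\{0,1\}$ has a finite set $Q$ of states, an initial state $p_0\in Q$, a finite set of transitions $T\subset Q\times\{0,1\}\times\mathbb Z\times Q$, a set of final states $F\subseteq Q$ and a map $\varphi:F\to\mathbb Z$. It \emph{accepts $u$ with weight $z$} if there is a run from $p_0$ reading $u$ and ending in some $f\in F$ such that the weights of its transitions together with $\varphi(f)$ sum to $z$.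
\end{definition}

Let $u^R$ be the reversal of $u$. Reversals appear because the stack is read from the top down. The game $\mathcal G(N)$ is played on $F(X)\times\mathbb Z$, where $X=\{x_0,x_1\}\cup Q$ is a set of free generators, with initial element and target $1[0]$. The elements of $Q$ are called \emph{state letters}. Adam's moves are $x_0$ and $x_1$. Eve's moves, with $a\in\{0,1\}$ arbitrary, are
\begin{itemize}
\item[(E0)] $1$;
\item[(E1)] $x_1^{-1}$;
\item[(E2)] $x_1^{-1}x_0^{-1}$;
\item[(E3)] $x_a^{-1}p_0$ (start reading);
\item[(E4)] $x_a^{-1}p^{-1}x_b^{-1}p'\,[z]$ for $(p,b,z,p')\in T$ (read one letter);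
\item[(E5)] $x_a^{-1}f^{-1}x_0^{-2}\,[\varphi(f)]$ for $f\in F$ (finish at the marker).
\end{itemize}
Example~\ref{ex:one} is the case of the automaton with one state $p$, which is initial and final, transitions $(p,b,-1,p)$ for $b\in\{0,1\}$, and $\varphi(p)=Y$.

A \emph{positive word} is a word over $X$ without inverse letters; positive words are reduced. An element of $F(X)\times\mathbb Z$ is \emph{bad} if the reduced form of its free-group part contains $x_0^{-1}$ or $x_1^{-1}$. A bad element is not the target.

\begin{lemma}\label{lem:bad}
If the configuration at the start of a round is bad, then Adam wins from there.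
\end{lemma}

\begin{proof}
Let $g$ be the free-group part, and let $x_i^{-1}$ occur in its reduced form. Adam plays $x_{1-i}$ forever. The free-group part after some later round is $gh$, where $h$ is a product of words $x_{1-i}e$ with $e$ the free-group part of a move of Eve. These words contain no letter $x_i$ with exponent $+1$. Reduction only deletes letters, so the reduced form of $h$ does not contain it either. The reduced form of $g^{-1}$ does. Hence $h\ne g^{-1}$, that is, $gh\neq1$.
\end{proof}

\begin{lemma}\label{lem:legal}
Let the free-group part of the configuration be a positive word $W$, let Adam play $x_c$ and let Eve reply with $e$. The result is bad unless this is one of the following \emph{legal} moves: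
\begin{itemize}
\item[(L0)] $e=1$, and $W$ becomes $Wx_c$;
\item[(L1)] $c=1$, $e=x_1^{-1}$, and $W$ stays $W$;
\item[(L2)] $c=1$, $W=W'x_0$, $e=x_1^{-1}x_0^{-1}$, and $W$ becomes $W'$;
\item[(L3)] $e=x_c^{-1}p_0$, and $W$ becomes $Wp_0$;
\item[(L4)] $W=W'x_bp$, $e=x_c^{-1}p^{-1}x_b^{-1}p'[z]$, $W$ becomes $W'p'$, and $z$ is added to the counter;
\item[(L5)] $W=W'x_0x_0f$, $e=x_c^{-1}f^{-1}x_0^{-2}[\varphi(f)]$, $W$ becomes $W'$, and $\varphi(f)$ is added to the counter.
\end{itemize}
\end{lemma}

\begin{proof}
(E0) is (L0). For (E1), $c=1$ is (L1), and if $c=0$, then $Wx_0x_1^{-1}$ is reduced and bad. For (E2), if $c=0$, then $Wx_0x_1^{-1}x_0^{-1}$ is reduced and bad. If $c=1$, the result is $Wx_0^{-1}$; this is (L2) if $W$ ends in $x_0$, and otherwise it is reduced and bad.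

In (E3)--(E5) let first $a\ne c$. Then the result is $Wx_cx_a^{-1}$ followed by $p_0$, by $p^{-1}x_b^{-1}p'$, or by $f^{-1}x_0^{-2}$. Each of these words is reduced and contains $x_a^{-1}$, so the result is bad. Now let $a=c$. Then (E3) is (L3).

For (E4) the result is $Wp^{-1}x_b^{-1}p'$. If $W$ does not end in $p$, this is reduced and bad. If $W=Vp$, the result is $Vx_b^{-1}p'$, which is (L4) if $V$ ends in $x_b$, and is otherwise reduced and bad.

For (E5) the result is $Wf^{-1}x_0^{-2}$. If $W$ does not end in $f$, this is reduced and bad. If $W=Vf$, the result is $Vx_0^{-2}$. This is (L5) if $V$ ends in $x_0x_0$. If $V=V'x_0$ where $V'$ does not end in $x_0$, the result is $V'x_0^{-1}$, reduced and bad. If $V$ does not end in $x_0$, then $Vx_0^{-2}$ is reduced and bad.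
\end{proof}

All legal moves lead from positive words to positive words. From now on we identify a binary word with the positive word in $x_0,x_1$ that it spells; for instance $00$ is $x_0x_0$.

\begin{proposition}\label{prop:game}
Let $N$ be a weighted automaton.
\begin{enumerate}
\item If every $\beta\in\{0,1\}^\omega$ has a finite prefix $u$ such that $N$ accepts $u^R$ with weight $0$, then Eve wins $\mathcal G(N)$.
\item Suppose there is $\beta\in\{0,1\}^\omega$, beginning with $1$ and without factor $00$, such that for no finite prefix $u$ of $\beta$ does $N$ accept $u^R$ with weight $0$. Then Adam wins $\mathcal G(N)$.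
\end{enumerate}
\end{proposition}

\begin{proof}
(1) If Adam begins with $x_1$, Eve replies $x_1^{-1}$ and wins. If he begins with $x_0$, she replies $1$. If he then plays $x_1$, the word is $x_0x_1$ and she wins with $x_1^{-1}x_0^{-1}$. If he plays $x_0$, she replies $1$, and the configuration is $00$.

From now on she replies $1$ until the configuration is $00u$ with $N$ accepting $u^R$ with weight $0$. This happens: otherwise Adam would write an infinite word above $00$ that contradicts the assumption. She fixes an accepting run of weight $0$ on $u^R$. Adam plays some $x_a$; she replies $x_a^{-1}p_0$, and the configuration is $00u\,p_0$. In the following rounds she replies to $x_a$ with the move (E4), with this $a$, for the next transition of her run. Since the run reads $u^R$, each transition reads precisely the letter of $u$ below the state letter, and this letter is popped. After $|u|$ such rounds the word is $00f$ with $f\in F$. Adam plays some $x_a$, and she replies with (E5) for this $a$ and $f$. The word is now $1$, the counter is the weight with which the run accepts, which is $0$, and Eve wins.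

(2) Let $\alpha=00\beta$, let $\alpha[k]$ be its $k$-th letter and $\alpha_k$ its prefix of length $k$. Since $\beta$ begins with $1$ and has no factor $00$, the factor $00$ occurs in $\alpha$ only at the very beginning. In all phases described below, the stack is a positive word at the start of each round. If Eve ever makes a reply that is not legal, the result is bad by Lemma~\ref{lem:legal}, and Adam wins by Lemma~\ref{lem:bad}. So it remains to consider legal replies. Adam plays in four phases.

\smallskip
\noindent\emph{Writing.} The configuration is $\alpha_k[0]$; play starts here with $k=0$. Adam plays $\alpha[k+1]$. There is no state letter on the stack, so (L4) and (L5) are impossible. The other replies are as follows.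
\begin{itemize}
\item (L0) gives $\alpha_{k+1}\ne1$.
\item (L1) requires $\alpha[k+1]=1$. The first $1$ of $\alpha$ is its third letter, so $k\ge2$, and the result is $\alpha_k\ne1$.
\item (L2) also requires $\alpha[k+1]=1$, so again $k\ge2$, and the result is $\alpha_{k-1}\ne1$.
\item (L3) gives $\alpha_kp_0[0]$, and Adam goes to the reading phase.
\end{itemize}
In the first three cases the counter is still $0$ and the writing phase continues.

\smallskip
\noindent\emph{Reading.} Let $k$ be the index at which this phase was entered. The configuration is $\alpha_lq[z]$ with $l\le k$ and $q\in Q$, where $N$ has a run from $p_0$ to $q$ that reads $\alpha[k]\alpha[k-1]\cdots\alpha[l+1]$ and has transition weights of sum $z$. On entry $l=k$, $q=p_0$ and $z=0$. Adam plays $x_1$. The word ends in a state letter, so (L2) is impossible.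
\begin{itemize}
\item (L1) changes nothing.
\item (L4) requires $l\ge1$ and uses a transition from $q$ that reads $\alpha[l]$. It pops $\alpha[l]$ and preserves the description with $l-1$ for $l$.
\item (L0) and (L3) give the words $\alpha_lqx_1$ and $\alpha_lqp_0$. Adam goes to the phase of the spoiled reading.
\item (L5) requires that $q\in F$ and that $\alpha_l$ ends in $00$, hence $l=2$. The result is $1[m]$ with $m=z+\varphi(q)$. So $N$ accepts $\alpha[k]\cdots\alpha[3]=u^R$ with weight $m$, where $u$ is the prefix of length $k-2$ of $\beta$. By the hypothesis on $\beta$, $m\ne0$. So Eve has not won, and Adam goes to the phase after a failed reading.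
\end{itemize}
In the first three cases the word contains a state letter and is not $1$.

\smallskip
\noindent\emph{Spoiled reading.} The word is $VqZ$, where $V$ is positive, $q\in Q$, and $Z$ is a nonempty positive word over $\{x_1\}\cup Q$. Adam plays $x_1$ forever. The last letter is not $x_0$, so (L2) is impossible. If the last letter is a state letter, the letter before it is $x_1$ or a state letter, so (L5) is impossible. (L0) and (L3) lengthen $Z$, and (L1) changes nothing. (L4) needs a bit right below the last letter $p$. So $Z\neq p$, since the letter before would be $q$. Thus $Z=Z'x_1p$, and $Z$ becomes $Z'p'$, which is again nonempty. Hence the description persists, and the word is never $1$.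

\smallskip
\noindent\emph{After a failed reading.} This phase is entered at $1[m]$ with $m\ne0$. Adam plays $x_1$ forever. Legal moves keep the stack a positive word over $\{x_1\}\cup Q$. In particular there is no $x_0$, so (L2) and (L5) are never legal. Among (L0), (L1), (L3), (L4) only (L4) changes the counter; it requires a state letter on the stack, and none of the four decreases the number of state letters. So whenever the word is $1$, no state letter has been introduced in this phase, and the counter is still $m\ne0$.

\smallskip
In all phases the target $1[0]$ is never reached after a move of Eve.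
\end{proof}

\section{A weighted automaton that finds errors}\label{sec:automaton}

\subsection{The machine and its errors}

Let $M$ be a deterministic two-counter machine with start state $s$ and transitions $\tau^1,\dots,\tau^n$. Each transition has a source, a target and a type among $\mathrm{inc}_i,\mathrm{dec}_i,\mathrm{zero}_i$ with $i\in\{1,2\}$. It changes counter $i$ by $+1$, $-1$, $0$, respectively, and leaves the other counter unchanged. Type $\mathrm{inc}_i$ is always enabled, $\mathrm{dec}_i$ only if counter $i$ is positive, and $\mathrm{zero}_i$ only if it is $0$. A state that is not halting is the source of exactly one transition, of type $\mathrm{inc}_i$ for some $i$, or of exactly two transitions, one of type $\mathrm{dec}_i$ and one of type $\mathrm{zero}_i$ with the same $i$. So in a state that is not halting exactly one transition is enabled. Halting states have no outgoing transitions. By Minsky~\cite[Ch.~14]{Minsky} there is a fixed $M$ for which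
\[
H=\{y\in\mathbb N:\ M\text{ halts from }(s;y,0)\}
\]
is $\Sigma^0_1$-complete (the input $k$ of a computation is supplied as $y=2^k$). We fix this $M$.

Let $\delta_i(\tau)=1,-1,0$ if $\tau$ has type $\mathrm{inc}_i$, type $\mathrm{dec}_i$, or another type. Put $c_1=y$, $c_2=0$ and
\[
C_i(\tau_1\cdots\tau_k)=c_i+\sum_{j\le k}\delta_i(\tau_j).
\]
An \emph{error} of an infinite sequence $\tau_1\tau_2\cdots$ of transitions is one of the following:
\begin{itemize}
\item[(a1)] $\mathrm{source}(\tau_1)\ne s$;
\item[(a2)] $\mathrm{source}(\tau_{k+1})\ne\mathrm{target}(\tau_k)$ for some $k$;
\item[(b)] some $\tau_k$ has type $\mathrm{zero}_i$ while $C_i(\tau_1\cdots\tau_{k-1})>0$;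
\item[(c)] some $\tau_k$ has type $\mathrm{dec}_i$ while $C_i(\tau_1\cdots\tau_{k-1})=0$.
\end{itemize}

\begin{lemma}\label{lem:errors}
An infinite sequence of transitions without errors is the infinite run of $M$ from $(s;y,0)$. Conversely, an infinite run of $M$ from $(s;y,0)$ has no errors.
\end{lemma}

\begin{proof}
Suppose there are no errors. We show by induction that before step $k$ the machine is in the configuration $(\mathrm{source}(\tau_k);C_1,C_2)$ with $C_i=C_i(\tau_1\cdots\tau_{k-1})\ge0$. For $k=1$ this holds since (a1) does not occur. If it holds for $k$, then $\tau_k$ is enabled: for type $\mathrm{zero}_i$ we have $C_i\ge0$ and not $C_i>0$, and for type $\mathrm{dec}_i$ we have $C_i\ge0$ and $C_i\ne0$. By determinism $M$ performs $\tau_k$. The counters become $C_i(\tau_1\cdots\tau_k)\ge0$, and the new state is $\mathrm{target}(\tau_k)=\mathrm{source}(\tau_{k+1})$, since (a2) does not occur. Conversely, in a run the numbers $C_i(\tau_1\cdots\tau_{k-1})$ are the true counter values, and performed transitions are consecutive and enabled.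
\end{proof}

\subsection{How each error is expressed by weight zero}

Write $\kappa(\tau^i)=1^i0$ and $\kappa(\tau_1\tau_2\cdots)=\kappa(\tau_1)\kappa(\tau_2)\cdots$. Read from the top of the stack, the block of $\tau=\tau^i$ is $\bar\tau:=\kappa(\tau)^R=01^i$. Codes of sequences begin with $1$ and contain no $00$, as Proposition~\ref{prop:game}(2) demands.

Eve may stop Adam at any time, and then the automaton reads the last written block first. Errors (a1), (a2) and errors of format can be seen by a finite automaton with all weights $0$. For (a1) the automaton must know that the block it has read is the lowest one. It therefore enters a final state without exit: the run can accept only if nothing is left to read.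

For error (c), Eve stops right after $\tau_k$ and lets the automaton sum $\delta_i$ over $\tau_{k-1},\dots,\tau_1$ and add $c_i$ at the end. The result is $C_i(\tau_1\cdots\tau_{k-1})$, and it is $0$ exactly in case of this error.

For error (b) the sum $C=C_i(\tau_1\cdots\tau_{k-1})$ should be \emph{positive}, while acceptance is by an equation. The remedy is to wait. Eve lets Adam write $C-1$ more blocks after $\tau_k$, and the automaton charges $-1$ for each of them and for $\tau_k$ itself. The total is $C-C=0$. If in truth $C=0$, then the total is negative however long Eve waits. For example, let $y=1$ and let Adam write $\tau_1,\tau_2,\tau_3$ of types $\mathrm{inc}_1$, $\mathrm{zero}_1$ and any type. The reading costs $-1$ for $\tau_3$, $-1$ for $\tau_2$ and $+1$ for $\tau_1$, and with the final $c_1=1$ the total is $0$.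

\subsection{The automaton $N_y$}

An arrow $P\xrightarrow{v,\,z}P'$ with $v\in\{0,1\}^+$ denotes a chain of $|v|$ one-letter transitions that reads $v$, through fresh intermediate states; the first transition has weight $z$ and the others have weight $0$. The main states are $p_0$ (initial), $h,g_1,g_2,r,e,d$, and $m_\sigma$ for every state $\sigma$ of $M$. The final states are $g_1,g_2,r,e,d$, with
\[
\varphi(g_1)=c_1=y,\qquad \varphi(g_2)=c_2=0,\qquad \varphi(r)=\varphi(e)=\varphi(d)=0 .
\]
The arrows are the following, where $\tau$ runs through $\tau^1,\dots,\tau^n$, $\sigma$ through the states of $M$, and $i$ through $\{1,2\}$ (see Figure~\ref{fig:N}):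
\begin{itemize}
\item \emph{format:} $p_0\xrightarrow{1^{n+1},0}d$, \ $p_0\xrightarrow{00,0}d$, \ $d\xrightarrow{0,0}d$, \ $d\xrightarrow{1,0}d$, \ $p_0\xrightarrow{0,0}e$;
\item \emph{control:} $p_0\xrightarrow{\bar\tau,0}e$ if $\mathrm{source}(\tau)\ne s$; \ $p_0\xrightarrow{\bar\tau,0}m_{\mathrm{source}(\tau)}$; \ $m_\sigma\xrightarrow{\bar\tau,0}r$ if $\mathrm{target}(\tau)\ne\sigma$; \ $r\xrightarrow{\bar\tau,0}r$;
\item \emph{decrement check:} $p_0\xrightarrow{\bar\tau,0}g_i$ if $\tau$ has type $\mathrm{dec}_i$;
\item \emph{zero check:} $p_0\xrightarrow{\bar\tau,-1}h$; \ $h\xrightarrow{\bar\tau,-1}h$; \ $p_0\xrightarrow{\bar\tau,-1}g_i$ and $h\xrightarrow{\bar\tau,-1}g_i$ if $\tau$ has type $\mathrm{zero}_i$;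
\item \emph{sum:} $g_i\xrightarrow{\bar\tau,\,\delta_i(\tau)}g_i$.
\end{itemize}
No arrow leaves $e$, and no arrow enters $p_0$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[->,>=stealth,every node/.style={font=\footnotesize}]
\node[circle,draw,minimum size=8mm] (p) at (0,0) {$p_0$};
\node[circle,draw,double,minimum size=8mm] (d) at (-4,1.3) {$d$};
\node[circle,draw,double,minimum size=8mm] (e) at (-4,-1.3) {$e$};
\node[circle,draw,minimum size=8mm] (m) at (3.2,1.8) {$m_\sigma$};
\node[circle,draw,double,minimum size=8mm] (r) at (7.2,1.8) {$r$};
\node[circle,draw,double,minimum size=8mm] (g) at (7.2,0) {$g_i$};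
\node[circle,draw,minimum size=8mm] (h) at (3.2,-1.8) {$h$};
\draw (p) -- node[above,sloped] {$1^{n+1}$ or $00$} (d);
\draw (p) -- node[below,sloped] {$0$, or source $\ne s$} (e);
\draw (p) -- node[above,sloped] {source $=\sigma$} (m);
\draw (m) -- node[above] {target $\ne\sigma$} (r);
\draw (p) -- node[above] {type $\mathrm{dec}_i$: weight $0$} node[below] {type $\mathrm{zero}_i$: weight $-1$} (g);
\draw (p) -- node[below,sloped] {weight $-1$} (h);
\draw (h) -- node[below,sloped] {type $\mathrm{zero}_i$: weight $-1$} (g);
\path (d) edge [loop above] node {$0,1$} (d);
\path (r) edge [loop right] node {any} (r);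
\path (g) edge [loop right] node {weight $\delta_i$} (g);
\path (h) edge [loop below] node {weight $-1$} (h);
\end{tikzpicture}
\caption{The main states of the automaton that detects errors, with the two states $g_1,g_2$ drawn as one state $g_i$ and the states $m_\sigma$ as one. The arrows at $d$ read the words shown. The line from $p_0$ to $e$ stands for an arrow that reads the word $0$ and for arrows that read the code of a transition with source $\ne s$. Every other arrow reads the reversed code $01^j$ of one transition of the machine, subject to the condition shown. Weights not shown are $0$. Double circles are final states; finishing in $g_i$ adds the initial value $c_i$ of counter $i$.}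
\label{fig:N}
\end{figure}

\begin{lemma}\label{lem:halt}
If $y\in H$, then every $\beta\in\{0,1\}^\omega$ has a finite prefix $u$ such that $N_y$ accepts $u^R$ with weight $0$.
\end{lemma}

\begin{proof}
An infinite word that begins with $1$ and has neither a factor $00$ nor a factor $1^{n+1}$ is a concatenation of blocks $1^j0$ with $1\le j\le n$. So if $\beta$ is not of the form $\kappa(\tau_1\tau_2\cdots)$, it has a prefix $u$ that equals $0$, or ends in $00$, or ends in $1^{n+1}$. Then $u^R$ is accepted with weight $0$ in $e$ in the first case and in $d$ in the others.

Let $\beta=\kappa(\tau_1\tau_2\cdots)$. Since $M$ halts from $(s;y,0)$, it has no infinite run from there, and $\tau_1\tau_2\cdots$ has an error by Lemma~\ref{lem:errors}.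
\begin{itemize}
\item (a1): take $u=\kappa(\tau_1)$ and the arrow $p_0\to e$ that reads $\bar\tau_1$.
\item (a2): take $u=\kappa(\tau_1\cdots\tau_{k+1})$, and the run $p_0\to m_\sigma\to r\to\cdots\to r$ with $\sigma=\mathrm{source}(\tau_{k+1})$. The arrow $m_\sigma\to r$ reads $\bar\tau_k$ and exists since $\mathrm{target}(\tau_k)\ne\sigma$.
\item (c): take $u=\kappa(\tau_1\cdots\tau_k)$, and the run $p_0\to g_i\to\cdots\to g_i$ that begins with a decrement check. Its total weight is $\sum_{j<k}\delta_i(\tau_j)+c_i=C_i(\tau_1\cdots\tau_{k-1})=0$.
\item (b): let $C=C_i(\tau_1\cdots\tau_{k-1})\ge1$ and $u=\kappa(\tau_1\cdots\tau_{k+C-1})$. The run reads the $C-1$ blocks above $\tau_k$ with arrows into $h$, at $-1$ each, then reads $\bar\tau_k$ into $g_i$ with weight $-1$ (directly from $p_0$ if $C=1$), and then stays in $g_i$. The total is $-C+\sum_{j<k}\delta_i(\tau_j)+c_i=-C+C=0$.\qedhere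
\end{itemize}
\end{proof}

\begin{lemma}\label{lem:nohalt}
If $y\notin H$, let $\tau_1\tau_2\cdots$ be the infinite run of $M$ from $(s;y,0)$ and $\beta=\kappa(\tau_1\tau_2\cdots)$. Then $\beta$ begins with $1$, has no factor $00$, and for no finite prefix $u$ of $\beta$ does $N_y$ accept $u^R$ with weight $0$.
\end{lemma}

\begin{proof}
The first two properties are clear from the code; also $\beta$ has no factor $1^{n+1}$. Let $u$ be a prefix of $\beta$, and suppose $N_y$ has an accepting run on $u^R$. Only main states are final, so every arrow that the run begins is completed.

The word $u$ is nonempty, since $p_0$ is not final. If $u$ ended in $1$, the run would have to begin with the only arrow from $p_0$ whose label starts with $1$. That label is $1^{n+1}$, which is not a factor of $u^R$. So $u=\kappa(\tau_1\cdots\tau_t)$ with $t\ge1$.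

\smallskip
\noindent\emph{The run reads exactly the blocks $\bar\tau_t,\dots,\bar\tau_1$, one arrow for each.} Suppose the run is at one of the main states $p_0,h,g_i,r,e,m_\sigma$ and the unread part is $\bar\tau_l\cdots\bar\tau_1$ with $l\ge1$. It begins with $01$. The labels $1^{n+1}$ and $00$ do not fit. The arrow $p_0\xrightarrow{0}e$ would leave unread letters at $e$, which has no exit. So the next arrow has a label $01^i$ that is the code of some transition. Let $\bar\tau_l=01^j$. If $i>j$, the label does not fit, because $01^j$ is followed by $0$ or by the end of the word. If $i<j$, the next unread letter is $1$; but the arrow ends in one of $h,g_1,g_2,r,e,m_\sigma$, and no arrow whose label begins with $1$ leaves these states. So $i=j$ and exactly $\bar\tau_l$ is read. In particular $d$ is never reached.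

\smallskip
\noindent Hence the run is of one of the following kinds.
\begin{itemize}
\item It enters $e$. Since $e$ has no exit and is entered from $p_0$, this is the only arrow of the run; so $t=1$ and $\mathrm{source}(\tau_1)\ne s$. This is impossible.
\item It ends in $r$. Then it is $p_0\to m_\sigma\to r\to\cdots\to r$ with $t\ge2$, $\sigma=\mathrm{source}(\tau_t)$ and $\mathrm{target}(\tau_{t-1})\ne\sigma$. This is impossible in a run of $M$.
\item It enters $g_i$ by a decrement check. Then $\tau_t$ has type $\mathrm{dec}_i$, and the total weight is $C_i(\tau_1\cdots\tau_{t-1})\ge1$, because $\tau_t$ was enabled.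
\item It enters $g_i$ by a zero check that reads $\bar\tau_k$, after $j=t-k\ge0$ blocks read with arrows into $h$. Then $\tau_k$ has type $\mathrm{zero}_i$ and was enabled, so $C_i(\tau_1\cdots\tau_{k-1})=0$. The total weight is $-j-1+C_i(\tau_1\cdots\tau_{k-1})=-j-1<0$.
\end{itemize}
In no case is the weight $0$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main} and of Theorem~\ref{thm:more}(1)}\label{sec:proof}

By Lemma~\ref{lem:halt} and Proposition~\ref{prop:game}(1), Eve wins $\mathcal G(N_y)$ if $y\in H$. By Lemma~\ref{lem:nohalt} and Proposition~\ref{prop:game}(2), Adam wins if $y\notin H$. Lemma~\ref{lem:embed}, with the letters of $X$ listed as $\xi_0=x_0$, $\xi_1=x_1$, followed by the state letters, turns $\mathcal G(N_y)$ into an isomorphic game $(A,E,1)$ on $B_3$, and words for its moves are computed from $y$. So $H$ many-one reduces to the problem. Proposition~\ref{prop:upper} and Lemma~\ref{lem:B3}(2) give the upper bound. This proves Theorem~\ref{thm:main}.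

For Theorem~\ref{thm:more}(1), observe that $M$ is fixed, so $Q$, $T$, $F$, $X$ and the embedding do not depend on $y$. Adam's moves are $\theta_0=\sigma_2^2$ and $\theta_1=\sigma_1^2\sigma_2^2\sigma_1^{-2}$. The number $y$ occurs only as $\varphi(g_1)=y$, hence only in the two moves (E5) $x_a^{-1}g_1^{-1}x_0^{-2}[y]$ with $a\in\{0,1\}$. Their images are the moves $e$ and $e'$ of the theorem. The images of all other moves of Eve form the fixed finite set $E_0$, and $K=|E_0|+2$. The upper bound is that of Theorem~\ref{thm:main}. \qed

\section{One move for one of the players}\label{sec:one}

We prove Theorem~\ref{thm:more}(2).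

\smallskip
\noindent\emph{$A=\{a\}$.} Adam has no choice, so Eve wins if and only if $(ae_1)\cdots(ae_k)=1$ for some $k\ge1$ and $e_1,\dots,e_k\in E$. By Lemma~\ref{lem:B3}(2) this equation means that the product is trivial in $\mathbb Z_2*\mathbb Z_3$ and $\sum_{e\in E}\varepsilon(ae)\,n_e=0$, where $n_e$ is the number of indices $j$ with $e_j=e$. The first condition is context-free, and the second depends only on letter counts.

In detail, write $\Delta,\rho$ also for the images of these elements in $\mathbb Z_2*\mathbb Z_3$. Every element of this group has a unique normal form, an alternating word in $\Delta$ and $\rho^{\pm1}$. A pushdown automaton over the input alphabet $E$ keeps this normal form on its stack. After reading $e$ it multiplies the stack on the right by the word $ae$, rewritten by $\sigma_1=\rho^{-1}\Delta$, $\sigma_2=\Delta\rho^{-1}$ and $\Delta^{-1}=\Delta$, one letter at a time. To multiply by $\Delta$ it pops a top letter $\Delta$, or else pushes $\Delta$. To multiply by $\rho^{\eta}$, $\eta=\pm1$, it pops a top letter $\rho^{-\eta}$, replaces a top letter $\rho^{\eta}$ by $\rho^{-\eta}$ (as $\rho^{2\eta}=\rho^{-\eta}$), or else pushes $\rho^{\eta}$. The control state holds the part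 of $ae$ still to be processed, so the automaton has polynomial size. It accepts when at least one letter has been read, nothing is pending, and the stack is empty. So it accepts exactly the nonempty words $e_1\cdots e_k$ for which $(ae_1)\cdots(ae_k)$ is trivial in $\mathbb Z_2*\mathbb Z_3$.

The automaton is converted in polynomial time to a context-free grammar. The Parikh image of the language, that is, the set of vectors $(n_e)_{e\in E}$ of letter counts of its words, is defined by an existential Presburger formula that can be computed in polynomial time~\cite{VSS}. Conjoin the linear equation $\sum_e\varepsilon(ae)\,n_e=0$. Eve wins if and only if the resulting formula is satisfiable, and satisfiability of existential Presburger formulas is in NP.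

This argument uses that a winning strategy against one move is a single word. Against two moves of Adam, Eve's choices have to depend on what he writes, and no single vector of letter counts describes a strategy.

\smallskip
\noindent\emph{$E=\{e\}$.} If $ae=1$ for all $a\in A$, that is, $A=\{e^{-1}\}$, then Eve wins in one round. Otherwise Adam plays some $a$ with $ae\ne1$ forever. The configurations after Eve's moves are $(ae)^k$ with $k\ge1$, and none of them is $1$ because $B_3$ is torsion-free (Lemma~\ref{lem:B3}(3)).

\smallskip
The last statement of (2) combines the case $|A|=1$ with part~(1). \qed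

\section{Other groups}\label{sec:other}

We prove Theorem~\ref{thm:more}(3) and (4).

\smallskip
\noindent\emph{Groups containing $F_2\times\mathbb Z$.} Let $G$ be finitely generated with solvable word problem and contain a copy of $F_2\times\mathbb Z$. Since $F_2$ contains free groups of every finite rank, $G$ contains a copy of $F(X)\times\mathbb Z$, where $X=\{x_0,x_1\}\cup Q$ is the fixed set of letters of the games $\mathcal G(N_y)$. Fix words over the generators of $G$ for the images of the elements of $X$ and of the generator of $\mathbb Z$. The games $\mathcal G(N_y)$ then become games on $G$, computably in $y$, and Eve wins if and only if $y\in H$. Proposition~\ref{prop:upper} gives the upper bound.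

\smallskip
\noindent\emph{Virtually free groups.} Let $G$ be finitely generated and let $L\le G$ be a free subgroup of finite index. It has a finite basis $Y$, because a subgroup of finite index in a finitely generated group is finitely generated. Let $R\ni1$ be a finite set with $G=\bigsqcup_{r\in R}Lr$. Write the current element as $\ell r$ with $\ell\in L$ and $r\in R$. Store $\ell$ as a reduced word over $Y^{\pm1}$ on a stack above a bottom marker, and $r$ in the control state. For $r\in R$ and a generator $c$ of $G$ or its inverse, $rc=\ell_{r,c}\,r'$ with a fixed word $\ell_{r,c}$ over $Y^{\pm1}$ and some $r'\in R$. So multiplication by $c$ on the right means multiplying the stack word on the right by $\ell_{r,c}$, one letter at a time, popping when the top is the inverse letter and pushing otherwise, and replacing $r$ by $r'$.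

Since moves are words over the generators, the game becomes a game on a pushdown system. Its polynomially many control states record whose turn it is, the element $r$, and the part of the current move still to be applied, including a pending part of a word $\ell_{r,c}$. After each move of Eve a check leads to a special state if $r=1$ and the bottom marker is on top, which means that the current element is $1$; otherwise the next round begins. Eve's objective is to reach the special state. Such pushdown games are solvable in EXPTIME~\cite{Wal}.

Free groups, $\mathbb Z$ and the trivial group are examples. The group $\mathbb Z_2*\mathbb Z_3\cong PSL_2(\mathbb Z)$ is also virtually free: the kernel of its map onto $\mathbb Z_2\times\mathbb Z_3$ has index $6$ and meets every conjugate of a free factor trivially, so it is free by the Kurosh subgroup theorem. Moreover $\mathbb Z_2*\mathbb Z_3$ has trivial center, so $Z(B_3)=\langle\Delta^2\rangle$ and $B_3/Z(B_3)\cong\mathbb Z_2*\mathbb Z_3$ by Lemma~\ref{lem:B3}(1).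

\smallskip
\noindent\emph{Braid groups.} For $n\ge3$ the group $B_n$ has solvable word problem and contains $B_3$, hence $F_2\times\mathbb Z$ by Lemma~\ref{lem:embed}. So (3) gives $\Sigma^0_1$-completeness. The groups $B_1=1$ and $B_2\cong\mathbb Z$ are free, so (3) gives decidability. \qed

\begin{thebibliography}{9}
\bibitem{thesis} \emph{Reachability Games And Related Matrix And Word Problems}, thesis, \texttt{https://core.ac.uk/download/161101660.pdf}.
\bibitem{FN} Fox and Neuwirth, 1962.
\bibitem{Minsky} Minsky, \emph{Computation: Finite and Infinite Machines}, 1967.
\bibitem{VSS} Verma, Seidl and Schwentick, CADE 2005.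
\bibitem{Wal} Walukiewicz, \emph{Pushdown processes: games and model-checking}, Inform.\ and Comput.\ 164, 2001.
\end{thebibliography}

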